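# Unimodality of the coefficients of the $q$-Catalan polynomials

## Gaussian and $q$-Catalan polynomials, unimodal and log-concave sequences

Throughout, $n\ge 2$ is an integer and $i$ is the imaginary unit; it is never used as an index.

**Definition ($q$-notation).** For a positive integer $n$ put $[n]=\frac{1-q^n}{1-q}=1+q+\dots+q^{n-1}$, with $[n]!=[n][n-1]\cdots[1]$ and $[0]!=1$. The Gaussian polynomial is
$$\begin{bmatrix} m+n\\ m\end{bmatrix}_q=\frac{[m+n]!}{[m]!\,[n]!}.$$

For example, $\begin{bmatrix}4\\2\end{bmatrix}_q=\frac{[4][3]}{[2][1]}=(1+q^2)(1+q+q^2)=1+q+2q^2+q^3+q^4$. We recall three textbook facts. The Gaussian polynomial is a polynomial with nonnegative integer coefficients, symmetric of degree $mn$. Its coefficients increase weakly up to the middle degree and then decrease weakly. Finally, the $q$-binomial theorem says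
$$\prod_{j=1}^{N}(1+yq^j)=\sum_{m=0}^{N}q^{m(m+1)/2}\begin{bmatrix}N\\m\end{bmatrix}_q y^m .$$
For $N=2$ this reads $(1+yq)(1+yq^2)=1+(q+q^2)y+q^3y^2$, as it should.

**Definition ($q$-Catalan polynomial).**
$$C_n(q)=\frac1{[n+1]}\begin{bmatrix}2n\\n\end{bmatrix}_q=\frac{1-q}{1-q^{n+1}}\prod_{j=1}^n\frac{1-q^{n+j}}{1-q^j}=\prod_{j=2}^n\frac{1-q^{n+j}}{1-q^j}.$$

We write $F(q)=C_n(q)=\sum_k a_kq^k$, and $a_k=m_n(k)$ when $n$ must be visible. Put $K=n(n-1)/2$. The basic facts are these.

It is a polynomial with integer coefficients. Indeed $\begin{bmatrix}2n\\n+1\end{bmatrix}_q=\frac{[n]}{[n+1]}\begin{bmatrix}2n\\n\end{bmatrix}_q$ and $[n+1]-q[n]=1$, so $C_n(q)=\begin{bmatrix}2n\\n\end{bmatrix}_q-q\begin{bmatrix}2n\\n+1\end{bmatrix}_q$. The product formula gives degree $\sum_{j=2}^n n=n(n-1)=2K$ and $F(0)=1$. Substituting $1-q^{-a}=-q^{-a}(1-q^a)$ in each factor gives $F(q)=q^{n(n-1)}F(1/q)$, that is, $a_k=a_{n(n-1)-k}$.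

The coefficients are nonnegative. By symmetry and unimodality of the Gaussian polynomial, $(1-q)\begin{bmatrix}2n\\n\end{bmatrix}_q$ has nonnegative coefficients in degrees at most $\lfloor n^2/2\rfloor$. Multiplying by $1/(1-q^{n+1})=\sum_{m\ge0}q^{m(n+1)}$ keeps this true, so $a_k\ge0$ for $k\le\lfloor n^2/2\rfloor$. As $K\le\lfloor n^2/2\rfloor$, symmetry gives the rest.

As examples, $C_2(q)=1+q^2$, and
$$C_3(q)=\frac{(1-q^5)(1+q^3)}{1-q^2}=(1+q+q^2+q^3+q^4)(1-q+q^2)=1+q^2+q^3+q^4+q^6 .$$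
For $n=4$,
$$C_4(q)=\frac{(1-q^7)(1+q^3)}{1-q^2}(1+q^4)=(1+q^2+q^3+q^4+q^5+q^6+q^8)(1+q^4),$$
so the coefficients $a_0,\dots,a_{12}$ are $1,0,1,1,2,1,2,1,2,1,1,0,1$. They add up to $14$, the Catalan number $C_4(1)$.

**Definition (unimodal).** A sequence $a_0,\dots,a_N$ is unimodal if there is a $k$ with $a_0\le a_1\le\dots\le a_k\ge a_{k+1}\ge\dots\ge a_N$.

The sequence $0,1,1,1,0$ is unimodal; $1,0,1$ is not. In particular the full coefficient sequence of $C_n$ begins and ends badly: $a_0=1$, $a_1=0$, $a_2=1$. So one drops the first and last coefficients.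

**Definition (strict log-concavity at $k$).** A sequence is strictly log-concave at $k$ if $a_k^2>a_{k-1}a_{k+1}$.

The sequence $1,2,1$ is strictly log-concave at its middle term. The coefficients of $C_4$ are not strictly log-concave at $k=3$: $a_3^2=1<2=a_2a_4$.

With these in place we can pose the question. The paper "On Parity Unimodality of $q$-Catalan Polynomials" contains the following conjecture: the sequence $(m_n(1),m_n(2),\dots,m_n(n(n-1)-1))$ is unimodal when $n$ is sufficiently large, with the remark that this seems to hold for $n\ge16$. Is there an $N$ such that the sequence is unimodal for every $n\ge N$?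

For $n=2$ the sequence is $(0)$ and for $n=3$ it is $(0,1,1,1,0)$, both unimodal. For $n=4$ it is $(0,1,1,2,1,2,1,2,1,1,0)$, which is not. So "sufficiently large" cannot be dropped. The answer to the question is yes, and we shall prove the following three statements.

**Theorem 1.** There is $N$ such that for all $n\ge N$ the sequence $(m_n(1),\dots,m_n(n(n-1)-1))$ is unimodal, with peak at $k=K$.

**Theorem 2.** There is $N$ such that for all $n\ge N$ and $1\le k\le K$: $m_n(1)<m_n(0)$; $m_n(k)=m_n(k-1)$ for $k\in\{3,5,7\}$; and $m_n(k)>m_n(k-1)$ for every other $k$ with $2\le k\le K$. By symmetry this describes the whole sequence.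

**Theorem 3.** There are absolute constants $k_0,N$ such that $m_n(k)^2>m_n(k-1)\,m_n(k+1)$ for all $n\ge N$ and $k_0\le k\le n(n-1)-k_0$.

Some small $k$ must be excluded in Theorem 3: we shall see that $m_n(2)=m_n(3)=1$ and $m_n(4)=2$ for all $n\ge4$, so log-concavity fails at $k=3$. The thresholds come from explicit inequalities, but we do not compute them; in particular we do not prove that $n\ge16$ suffices.

Conventions: $c,C>0$ are absolute constants that may change from line to line, and "$n$ large" means that $n$ is at least an absolute constant. Put $d_k=a_k-a_{k-1}$. By symmetry, Theorem 1 follows once $d_k\ge0$ for $2\le k\le K$.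

## Partitions into parts at least 2: the coefficients up to $k=n$

The aim of this section is to settle $2\le k\le n$ exactly. The numerator $\prod_{j=2}^n(1-q^{n+j})$ is $1+O(q^{n+2})$. Hence for $j\le n+1$ the coefficient $a_j$ is that of $\prod_{l=2}^n(1-q^l)^{-1}$, the number of partitions of $j$ into parts from $\{2,\dots,n\}$. For $j\le n$ the upper limit on the parts is automatic:
$$m_n(j)=\#\{\text{partitions of } j\text{ into parts}\ge2\}\qquad(0\le j\le n). \tag{1}$$
In particular this number does not depend on $n$. For instance $m_n(2)=m_n(3)=1$ and $m_n(4)=2$, from $(4)$ and $(2,2)$, when $n\ge4$. Also $a_1=0<1=a_0$.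

Let $2\le k\le n$. Take a partition of $k-1$ into parts $\ge2$ and add $1$ to one largest part. This gives a partition of $k$ into parts $\ge2$, and the map is injective, since subtracting $1$ from the largest part undoes it. So $d_k$ is the number of partitions of $k$ into parts $\ge 2$ outside the image, and $d_k\ge0$.

For $k=2$ there are no partitions of $1$ into parts $\ge2$, so $d_2=1$. Let $k\ge3$. A partition in the image has a largest part that occurs once and is at least $3$. Conversely, if the largest part $\lambda\ge3$ occurs once, the other parts are at most $\lambda-1$; replacing $\lambda$ by $\lambda-1\ge2$ gives a partition whose largest part is $\lambda-1$ and which maps to the given one. So the image is exactly this set. A partition of $k$ into parts $\ge 2$ whose largest part occurs once and is at most $2$ would be $(2)$, impossible for $k\ge3$. Therefore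
$$d_k=\#\{\text{partitions of }k\text{ into parts}\ge2\text{ whose largest part occurs at least twice}\}\qquad(3\le k\le n).$$
For even $k\ge4$, $(2,\dots,2)$ is one. For odd $k\ge9$, $(3,3,3,2,\dots,2)$ is one. For $k=3,5,7$ the partitions into parts $\ge2$ are $(3)$; $(5),(3,2)$; $(7),(5,2),(4,3),(3,2,2)$, and in each of them the largest part occurs once. Thus for $2\le k\le n$ we have $d_k\ge0$, with equality exactly for $k\in\{3,5,7\}$.

So Theorems 1 and 2 follow once we prove
$$d_k>0\qquad\text{for } n+1\le k\le K,\ n\text{ large}. \tag{2}$$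

Can the injection be continued? It breaks at the very next step. At $k=n+1$ only parts up to $n$ are allowed, and adding $1$ to the largest part of $(n)$ gives the forbidden $(n+1)$. Counting as before,
$$d_{n+1}=\#\{\text{partitions of }n+1\text{ into parts}\ge2\text{ with largest part at least twice}\}-1 .$$
For $n=4$ and $n=6$ the count is $0$, so $d_{n+1}=-1$. For $n=6$ this gives $a_6>a_7$ while $a_{24}=a_6$ by symmetry, so $C_6$ also fails to be unimodal. From $k=n+2$ on, the numerator contributes with signs, and $a_k$ is no longer given by the count used above. We now change tools and use analysis.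

## Tilted coefficients and an integral for $d_k$

**Definition (tilt).** For $t\ge0$, the tilted distribution gives the integer $k$ the probability $a_ke^{-kt}/F(e^{-t})$. Let $\mu(t)$ be its mean and $\sigma^2=\sigma^2(t)$ its variance.

For $n=2$, $F=1+q^2$: the distribution lives on $\{0,2\}$, with $\mu(t)=\frac{2}{e^{2t}+1}$, $\sigma^2(t)=\frac{4e^{2t}}{(e^{2t}+1)^2}$, and $\mu(0)=1=K$, $\sigma^2(0)=1$.

In general, for $\operatorname{Re}z>0$ put
$$L(z)=\sum_{j=2}^n\big[\log(1-e^{-(n+j)z})-\log(1-e^{-jz})\big],\qquad e^{L(z)}=F(e^{-z}),$$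
with principal logarithms. The function $F(e^{-z})$ is entire, $F(1)\ne0$, and its zeros lie among the points $2\pi i m/j$ with $m\ne0$ and $j\le 2n$. So it has no zeros in $|z|<\pi/n$, and $L$ extends analytically to this disc. On the real axis $L$ is real, so $L(\bar z)=\overline{L(z)}$. Differentiating $\log F(e^{-t})$,
$$\mu(t)=-L'(t)=\frac{\sum_k ka_ke^{-kt}}{F(e^{-t})},\qquad \sigma^2(t)=L''(t)=-\mu'(t)>0;$$
the variance is positive because $a_0=a_{n(n-1)}=1$. By symmetry $\mu(0)=K$, and $\mu(t)\to0$ as $t\to\infty$ because $F(0)=1$. So $\mu$ decreases continuously from $K$ to $0$, and for $0<\nu<K$ there is exactly one $t>0$ with $\mu(t)=\nu$. Define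
$$\tau=\max(t,1/n),\qquad B=1/\tau=\min(1/t,n),\qquad\text{so that } tB\le1 .$$

For $t>0$ put
$$G(\theta)=\frac{F(e^{-t+i\theta})}{F(e^{-t})}e^{-i\mu(t)\theta}=e^{\Lambda(\theta)},\qquad \Lambda(\theta)=L(t-i\theta)-L(t)-i\mu(t)\theta,\qquad \Phi=\operatorname{Im}\Lambda .$$
Since $a_k\ge0$, we have $|G|\le1$; also $G(-\theta)=\overline{G(\theta)}$.

**The integral.** From $F(e^{-t+i\theta})=\sum_ja_je^{-tj}e^{ij\theta}$ we get $a_j=\frac{e^{tj}}{2\pi}\int_{-\pi}^{\pi}F(e^{-t+i\theta})e^{-ij\theta}\,d\theta$. Given $k$ with $1\le k\le K$, choose $t>0$ with $\mu(t)=k-\frac12$. The choice of $k-\frac12$ makes the difference symmetric: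
$$e^{tk-ik\theta}-e^{t(k-1)-i(k-1)\theta}=e^{t(k-1/2)}e^{-i(k-1/2)\theta}\cdot 2\sinh\tfrac{t-i\theta}2 ,$$
hence
$$\frac{2\pi\,d_k}{e^{t(k-1/2)}F(e^{-t})}=\int_{-\pi}^{\pi}G(\theta)\,2\sinh\tfrac{t-i\theta}2\,d\theta . \tag{3}$$
The left side is real. Use $\sinh\frac{t-i\theta}2=\sinh\frac t2\cos\frac\theta2-i\cosh\frac t2\sin\frac\theta2$ and $G=|G|(\cos\Phi+i\sin\Phi)$ and take real parts. For any cut $0<\delta\le\pi$ the right side of (3) equals $T_1+T_2+T_3$ with
$$T_1=2\sinh\tfrac t2\int_{|\theta|\le\delta}\cos\tfrac\theta2\,|G|\cos\Phi\,d\theta,\qquad T_2=2\cosh\tfrac t2\int_{|\theta|\le\delta}\sin\tfrac\theta2\,|G|\sin\Phi\,d\theta, \tag{4}$$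
and $T_3$ the real part of the integral over $\delta<|\theta|\le\pi$. If $|G|$ looks like $e^{-\sigma^2\theta^2/2}$, then $T_1$ has size about $t/\sigma$. Everything else must be made smaller than that.

## The size of $L''$ and $L'''$

Here we compute how large $\sigma^2$ is and how fast $L''$ varies. Let
$$g(w)=\frac{w^2}{4\sinh^2(w/2)},\quad g(0)=1,\qquad h(w)=\frac{1-g(w)}{w^2}=\frac{d^2}{dw^2}\log\frac{\sinh(w/2)}{w/2}.$$
The last equality holds because the first derivative of the logarithm is $\frac12\coth\frac w2-\frac1w$. The function $h$ is even and analytic in $|w|<2\pi$. Since $\frac{d}{dz}\log(1-e^{-jz})=\frac{j}{e^{jz}-1}$, the second derivative is $-\frac{j^2}{4\sinh^2(jz/2)}=-z^{-2}g(jz)$. So, with $\kappa(w)=wg'(w)-2g(w)$,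
$$L''(z)=z^{-2}\sum_{j=2}^n[g(jz)-g((n+j)z)],\qquad L'''(z)=z^{-3}\sum_{j=2}^n[\kappa(jz)-\kappa((n+j)z)] . \tag{5}$$
Inserting $g(w)=1-w^2h(w)$, the $1$'s cancel and near $0$
$$L''(z)=\sum_{j=2}^n\big[(n+j)^2h((n+j)z)-j^2h(jz)\big], \tag{6}$$
valid by analytic continuation for $|z|<\pi/n$. So $L''$ is even and $L'''$ is odd in this disc. As a check, $h(0)=\frac1{12}$ gives $\sigma^2(0)=\frac1{12}\sum_{j=2}^n(n^2+2nj)=\frac{n(n^2-1)}6$. This is $1$ for $n=2$, and for $n=3$ it is $4$, in agreement with the variance $\frac{9+1+0+1+9}{5}$ read off from $C_3$.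

**Lemma 1.** If $t\ge0$ and $B\ge3$, then $cB^3\le\sigma^2(t)\le CB^3$, and $|L'''(t-i\theta)|\le CB^4$ for $|\theta|\le\tau$.

*Proof.* On $(0,\infty)$ the function $\sinh x/x$ has derivative $(x\cosh x-\sinh x)/x^2>0$, so $g$ decreases with $g'<0$. Near $0$, $g(w)=1-w^2/12+\cdots$. So $-g'(w)/w$ extends to a positive continuous function on $[0,3]$, and $-g'(w)\ge cw$ there.

**Case A: $t\le1/n$, so $B=n$.** In (6) at $z=t$ all arguments are at most $2$, so $\sigma^2\le Cn\cdot n^2=Cn^3$. For $t>0$,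
$$g(jt)-g((n+j)t)\ge c\int_{jt}^{(n+j)t}w\,dw=\tfrac c2t^2\big((n+j)^2-j^2\big)\ge \tfrac c2t^2n^2 ,$$
and (5) gives $\sigma^2\ge \frac c2n^2(n-1)\ge cn^3$. The case $t=0$ follows by continuity.

For $|z|\le\sqrt2/n$, all arguments in (6) satisfy $|w|\le2\sqrt2<2\pi$. Differentiating (6) twice produces $n-1$ terms $(n+j)^4h''((n+j)z)-j^4h''(jz)$, so
$$|L''''(z)|\le Cn^5\qquad(|z|\le\sqrt2/n). \tag{7}$$
Since $L'''$ is odd, $L'''(0)=0$. For $|\theta|\le\tau=1/n$ we have $|t-i\theta|\le\sqrt2/n$, hence $|L'''(t-i\theta)|\le Cn^5\cdot\sqrt2/n\le Cn^4$.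

**Case B: $t\ge1/n$, so $B=1/t$.** Since $g$ is positive and decreasing, (5) gives $\sigma^2\le t^{-2}\sum_{j\ge1}g(jt)\le t^{-2}\int_0^\infty g(ut)\,du=Ct^{-3}$. For the lower bound, all terms in (5) are positive; keep those with $2\le j\le1/t$, which are allowed since $1/t\le n$. As $nt\ge1$ and $jt+1\le2$,
$$g(jt)-g((n+j)t)\ge g(jt)-g(jt+1)\ge\int_{jt}^{jt+1}cw\,dw\ge\tfrac c2 .$$
There are at least $1/t-2\ge1/(3t)$ such $j$, because $1/t\ge3$. So $\sigma^2\ge ct^{-3}$.

For $|\theta|\le\tau=t$, every $w=j(t-i\theta)$ lies in the sector $|\operatorname{Im}w|\le\operatorname{Re}w$. We claim $|\kappa(w)|\le Ce^{-\operatorname{Re}w/2}$ there. For $\operatorname{Re}w\le1$ this is compactness, the poles $2\pi im$ ($m\ne0$) being outside the sector. For $\operatorname{Re}w\ge1$ write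
$$g(w)=\frac{w^2e^{-w}}{(1-e^{-w})^2},\qquad wg'(w)=g(w)\Big(2-w-\frac{2we^{-w}}{1-e^{-w}}\Big),$$
and use $|1-e^{-w}|\ge1-e^{-1}$: then $|g|+|wg'|\le C(1+|w|^3)e^{-\operatorname{Re}w}$, and $|w|\le\sqrt2\operatorname{Re}w$ gives the claim. The indices $j$ and $n+j$ in (5) are all distinct, and $|t-i\theta|\ge t$, so
$$|L'''(t-i\theta)|\le t^{-3}\sum_{j\ge1}Ce^{-jt/2}\le Ct^{-4}=CB^4. \qquad\square$$

## The phase must vanish with $t$

We now ask whether Lemma 1 suffices to control $T_2$. We have $\Lambda(0)=0$, $\Lambda'(\theta)=-iL'(t-i\theta)-i\mu$, so $\Lambda'(0)=0$, and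
$$\Lambda''(\theta)=-L''(t-i\theta),\qquad \Lambda'''(\theta)=iL'''(t-i\theta).$$
Hence $\Phi(0)=\Phi'(0)=\Phi''(0)=0$ and $\Phi'''(\theta)=\operatorname{Re}L'''(t-i\theta)$. The natural bound is therefore $|\Phi(\theta)|\le CB^4|\theta|^3$. Put it into $T_2$, with $|G|\le e^{-\sigma^2\theta^2/4}$ (proved below):
$$|T_2|\le C\int_{\mathbb R}|\theta|\,e^{-\sigma^2\theta^2/4}\,B^4|\theta|^3\,d\theta\le CB^4\sigma^{-5}.$$
Test this at the center, $k=K$. Then $\frac12=K-\mu(t)=\int_0^t\sigma^2(s)\,ds$. If $t\ge1/n$, the integral would be at least $\int_0^{1/n}cn^3\,ds=cn^2>\frac12$ for $n$ large. So $t<1/n$, and then Lemma 1 gives $cn^3t\le\frac12\le Cn^3t$. Thus $B=n$, $t$ has order $n^{-3}$ and $\sigma$ has order $n^{3/2}$. The main term $t/\sigma$ has order $n^{-9/2}$, while $B^4\sigma^{-5}$ has order $n^{-7/2}$. The error bound is larger than the main term by a factor of order $n$. The natural estimate stops here.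

What it ignores is the symmetry of the coefficients. At $t=0$ the distribution is symmetric about its mean $K$, so the normalized $G$ is real and the phase is zero near $\theta=0$. For small $t>0$ the phase should then carry a factor $t$, the same factor that the main term carries. In terms of $L$: it is $\operatorname{Re}L'''$, not $|L'''|$, that matters, and it vanishes on the imaginary axis near $0$.

**Lemma 2.** If $t\ge0$ and $B\ge3$, then $|\operatorname{Re}L'''(t-i\theta)|\le C\,t\,B^5$ for $|\theta|\le\tau$.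

*Proof.* If $t\ge1/n$, then $B=1/t$ and $tB^5=t^{-4}=B^4$, so this is Lemma 1. Let $t\le1/n$, so $B=n$. Since $L'''$ is odd near $0$ and $L'''(\bar z)=\overline{L'''(z)}$,
$$\overline{L'''(-i\theta)}=L'''(i\theta)=-L'''(-i\theta)\qquad(|\theta|\le1/n),$$
so $L'''(-i\theta)$ is purely imaginary. The segment from $-i\theta$ to $t-i\theta$ has length $t$ and lies in $|z|\le\sqrt2/n$. By (7), $|\operatorname{Re}L'''(t-i\theta)|\le|L'''(t-i\theta)-L'''(-i\theta)|\le Ctn^5$. $\square$

**Choice of the cut, and bounds on the major arc.** Let $t>0$, $B\ge3$, and $\delta=c_0\tau$ with an absolute $c_0\in(0,1]$. For $|\theta|\le\delta$, Lemma 1 gives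
$$|L''(t-i\theta)-\sigma^2|\le CB^4\delta=Cc_0B^3\le\tfrac12\sigma^2,$$
provided $c_0$ is small enough; fix such a $c_0$ once and for all. Then $\operatorname{Re}\Lambda''\in[-\frac32\sigma^2,-\frac12\sigma^2]$ on $|\theta|\le\delta$. Integrating twice, and integrating $\Phi'''$ three times with Lemma 2,
$$e^{-3\sigma^2\theta^2/4}\le|G(\theta)|\le e^{-\sigma^2\theta^2/4},\qquad|\Phi(\theta)|\le C\,t\,B^5|\theta|^3\qquad(|\theta|\le\delta). \tag{8}$$

## Minor arcs through the $q$-binomial theorem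

We need $|G|$ tiny for $\delta\le|\theta|\le\pi$. The quotient formula for $F$ is inconvenient here: a factor $1-q^j$ in the denominator nearly vanishes when $q$ is close to a $j$-th root of unity, and the resulting large factors have to be cancelled against the numerator. The $q$-binomial theorem avoids this. It exhibits the Gaussian polynomial as a coefficient of a product without denominators, and at a positive base the relevant coefficient is the largest one, so the loss is only a factor $2n+1$.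

**Lemma 3.** There is an absolute $c_1>0$ such that if $0<t\le1$, $B\ge2$ and $\delta\le|\theta|\le\pi$, where $\delta=c_0\tau$, then
$$|G(\theta)|\le\eta:=\frac4t(2n+1)e^{-c_1B}.$$

*Proof.* Let $r=e^{-t}$, $q=re^{i\theta}$, $\rho=r^{-(n+1/2)}$ and $u_j=\rho r^j=e^{-t(j-n-1/2)}$.

**Step 1: from the Gaussian polynomial to a product.** Extract the coefficient of $y^n$ in $\prod_{j=1}^{2n}(1+yq^j)$ by integrating over $|y|=\rho$, with $y=\rho e^{i\varphi}$:
$$r^{n(n+1)/2}\rho^n\left|\begin{bmatrix}2n\\n\end{bmatrix}_q\right|\le\max_\varphi\prod_{j=1}^{2n}\big|1+u_je^{i(\varphi+j\theta)}\big| .$$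

**Step 2: comparison at the positive base $r$.** We bound the same quantity at $\theta=0$ from below. We have $\prod_j(1+u_j)=\sum_{m=0}^{2n}c_m$ with
$$c_m=r^{m(m+1)/2}\rho^m\begin{bmatrix}2n\\m\end{bmatrix}_r=r^{((m-n)^2-n^2)/2}\begin{bmatrix}2n\\m\end{bmatrix}_r .$$
The power of $r<1$ is largest at $m=n$. The Gaussian polynomial is also largest there, because the ratio of the $(m+1)$-st to the $m$-th is $\frac{1-r^{2n-m}}{1-r^{m+1}}\ge1$ for $m<n$, and it is symmetric under $m\mapsto2n-m$. So $c_n$ is the largest of the $2n+1$ terms, and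
$$r^{n(n+1)/2}\rho^n\begin{bmatrix}2n\\n\end{bmatrix}_r=c_n\ge\frac1{2n+1}\prod_{j=1}^{2n}(1+u_j).$$
Now $|1+ue^{i\alpha}|^2=(1+u)^2-4u\sin^2(\alpha/2)$ and $1-x\le e^{-x}$, so dividing Step 1 by this,
$$\left|\begin{bmatrix}2n\\n\end{bmatrix}_q\right|\Big/\begin{bmatrix}2n\\n\end{bmatrix}_r\le(2n+1)\max_\varphi\exp\Big(-2\sum_{j=1}^{2n}\frac{u_j}{(1+u_j)^2}\sin^2\frac{\varphi+j\theta}2\Big). \tag{9}$$

**Step 3: the window of useful indices.** Let $J=\{j\in\mathbb Z:|j-n-\frac12|\le B\}$. As $B\le n$, $J\subset\{1,\dots,2n\}$. It consists of $M=2\lfloor B+\frac12\rfloor\ge2B-1\ge B$ consecutive integers, and $M\ge2$. Since $tB\le1$, $u_j\in[e^{-1},e]$ for $j\in J$, so $\frac{u_j}{(1+u_j)^2}\ge\frac e{(1+e)^2}>\frac16$. Also, with $x=|\theta|/2\in[\delta/2,\pi/2]$,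
$$\sum_{j\in J}\sin^2\tfrac{\varphi+j\theta}2=\tfrac12\sum_{j\in J}\big(1-\cos(\varphi+j\theta)\big)\ge\tfrac12(M-|D|),\qquad|D|=\Big|\sum_{j\in J}e^{ij\theta}\Big|=\frac{|\sin Mx|}{\sin x}.$$

**Step 4: $M-|D|\ge cM$.** If $Mx\ge\pi$, then $|D|\le\frac1{\sin x}\le\frac\pi{2x}\le\frac M2$. Suppose $Mx<\pi$. Taking logarithms in Euler's product $\frac{\sin y}y=\prod_{m\ge1}(1-\frac{y^2}{\pi^2m^2})$ gives $\log\frac{\sin y}y=-\sum_{k\ge1}\frac{\zeta(2k)}{k\pi^{2k}}y^{2k}$ for $0<y<\pi$, with first coefficient $\zeta(2)/\pi^2=\frac16$. Apply this with $y=Mx$ and $y=x$ and subtract: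
$$\log\frac{|D|}M=-\sum_{k\ge1}\frac{\zeta(2k)}{k\pi^{2k}}(M^{2k}-1)x^{2k}\le-\frac{(M^2-1)x^2}6\le-\frac{M^2x^2}8\le-\frac{c_0^2}{32}.$$
Here $\frac{M^2-1}6\ge\frac{M^2}8$ because $M\ge2$, and $Mx\ge B\delta/2=c_0/2$. In both cases $M-|D|\ge cM\ge cB$. The exponent in (9) is at most $-2\cdot\frac16\cdot\frac12(M-|D|)\le-c_1B$.

**Step 5: from the Gaussian polynomial back to $F$.** We have $F(q)=\begin{bmatrix}2n\\n\end{bmatrix}_q\frac{1-q}{1-q^{n+1}}$, $|1-q|\le2$ and $|1-q^{n+1}|\ge1-r^{n+1}$. Hence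
$$|G(\theta)|=\frac{|F(q)|}{F(r)}\le(2n+1)e^{-c_1B}\cdot\frac{2}{1-r},$$
and $1-r=1-e^{-t}\ge t/2$ for $0<t\le1$. $\square$

## The range of the tilt for $k\ge n-1$

Lemma 3 is useful only if $B$ is large and $t$ is not too small. Both hold once $k$ is at least about $n$; smaller $k$ were settled by partitions.

**Lemma 4.** Let $n$ be large and $\mu(t)=\nu$ with $n-1\le\nu\le K-\frac12$. Then $cn^{-3}\le t\le2n^{-1/2}$. Consequently $B\ge\frac12\sqrt n$ and $\eta\le Cn^4e^{-c_1\sqrt n/2}$.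

*Proof.* We have $\mu(t)=-L'(t)=\sum_{j=2}^n\big[\frac j{e^{jt}-1}-\frac{n+j}{e^{(n+j)t}-1}\big]$. Drop the negative terms and extend the sum:
$$\nu\le\sum_{j\ge1}\frac j{e^{jt}-1}=\sum_{j,m\ge1}je^{-jmt}=\sum_{m\ge1}\frac{e^{-mt}}{(1-e^{-mt})^2}=\sum_{m\ge1}\frac1{4\sinh^2(mt/2)}\le\sum_{m\ge1}\frac1{m^2t^2}=\frac{\pi^2}{6t^2}.$$
So $t^2\le\frac{\pi^2}{6(n-1)}\le\frac4n$. For the lower bound, let $0\le s\le t$. Then $\min(1/s,n)\ge\frac12\sqrt n\ge3$ for $n$ large, so Lemma 1 applies at $s$ and gives $\sigma^2(s)\le Cn^3$. Hence $\frac12\le K-\nu=\int_0^t\sigma^2(s)\,ds\le Cn^3t$. Finally $B=\min(1/t,n)\ge\frac12\sqrt n$, and inserting $1/t\le Cn^3$ in $\eta$ gives the last bound. $\square$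

## Positivity of $d_k$ for $n+1\le k\le K$

We prove (2). Let $n+1\le k\le K$ and choose $t>0$ with $\mu(t)=k-\frac12\in[n-1,K-\frac12]$. By Lemma 4, for $n$ large we have $t\le1$ and $B\ge\frac12\sqrt n$. Moreover $\delta=c_0/B\le1$, and $1/\sigma\le\delta$, because $\sigma\ge cB^{3/2}$. Recall from (3) and (4) that $d_k$ has the sign of $T_1+T_2+T_3$.

**Step 1: $T_1\ge ct/\sigma$.** On $|\theta|\le\delta\le1$ we have $\cos\frac\theta2\ge\frac12$. Using $\cos\Phi\ge1-\Phi^2/2$ and (8), and restricting the positive part to $|\theta|\le1/\sigma$,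
$$\int_{|\theta|\le\delta}\cos\tfrac\theta2|G|\cos\Phi\,d\theta\ge\tfrac12\int_{|\theta|\le1/\sigma}e^{-3/4}d\theta-\tfrac12\int_{\mathbb R}e^{-\sigma^2\theta^2/4}\,Ct^2B^{10}\theta^6\,d\theta\ge\frac c\sigma-\frac{Ct^2B^{10}}{\sigma^7}.$$
By Lemma 1, $\sigma^{-6}\le CB^{-9}$, and $t^2B=(tB)^2/B\le1/B$. So the right side is at least $\frac1\sigma(c-\frac CB)$. As $2\sinh\frac t2\ge t$ and $B\to\infty$ with $n$, $T_1\ge ct/\sigma$ for $n$ large.

**Step 2: $T_2$ is smaller by a factor $B$.** By (8), $|\sin\frac\theta2|\le|\theta|$, $|\sin\Phi|\le|\Phi|$ and $\sigma^{-4}\le CB^{-6}$,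
$$|T_2|\le C\int_{\mathbb R}|\theta|\,e^{-\sigma^2\theta^2/4}\,tB^5|\theta|^3\,d\theta\le C\,tB^5\sigma^{-5}\le\frac CB\cdot\frac t\sigma .$$
The factor $t$ from Lemma 2 is what makes this comparable with $T_1$.

**Step 3: $T_3$ is negligible.** Since $|2\sinh\frac{t-i\theta}2|\le2\cosh\frac t2\le4$, Lemmas 3 and 4 give $|T_3|\le8\pi\eta\le Cn^4e^{-c_1\sqrt n/2}$. On the other hand $t/\sigma\ge cn^{-3}\cdot n^{-3/2}$, by Lemma 4 and $\sigma^2\le CB^3\le Cn^3$.

**Step 4: conclusion.** There is an absolute $N$ such that for $n\ge N$ the errors of Steps 2 and 3 together are at most half the lower bound of Step 1, uniformly in $k$. Then $T_1+T_2+T_3\ge\frac c2\frac t\sigma>0$, which is (2).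

Together with the partition count for $2\le k\le n$, this proves Theorem 2 (take $N\ge7$, so that $3,5,7\le n$). Hence $m_n(1)\le m_n(2)\le\dots\le m_n(K)$, and by symmetry the sequence decreases weakly after $K$. This proves Theorem 1. $\blacksquare$

## Log-concavity from a double integral

We prove Theorem 3. The same estimates are used, now with $\mu(t)=k$ and two variables.

**Step 1: $n-1\le k\le K-1$ for $n$ large.** Choose $t>0$ with $\mu(t)=k$; Lemma 4 applies, and as before $t\le1$, $\delta\le1$ and $1/\sigma\le\delta$ for $n$ large. Write $a_k^2$ and $a_{k-1}a_{k+1}$ as double integrals. The second has the extra factor $e^{i(\theta-\psi)}$, which becomes $\cos(\theta-\psi)$ after exchanging $\theta$ and $\psi$ and averaging: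
$$\frac{4\pi^2\,(a_k^2-a_{k-1}a_{k+1})}{e^{2tk}F(e^{-t})^2}=\iint_{[-\pi,\pi]^2}G(\theta)G(\psi)\big(1-\cos(\theta-\psi)\big)\,d\theta\,d\psi .$$

*The square $|\theta|,|\psi|\le\delta$.* The real part of $G(\theta)G(\psi)$ is
$$|G(\theta)G(\psi)|\cos(\Phi(\theta)+\Phi(\psi))\ge|G(\theta)G(\psi)|\big(1-\Phi(\theta)^2-\Phi(\psi)^2\big),$$
because $\cos x\ge1-x^2/2$ and $(x+y)^2\le2x^2+2y^2$. For $|x|\le2$ we have $\frac13x^2\le1-\cos x\le\frac12x^2$: the ratio $(1-\cos x)/x^2=\frac12\big(\frac{\sin(x/2)}{x/2}\big)^2$ decreases on $(0,2]$ to $\frac12\sin^21>\frac13$. By (8) and $(\theta-\psi)^2\le2(\theta^2+\psi^2)$ the contribution of the square is at least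
$$\tfrac13\iint_{|\theta|,|\psi|\le1/\sigma}e^{-3/2}(\theta-\psi)^2\,d\theta\,d\psi-C\iint_{\mathbb R^2}e^{-\sigma^2(\theta^2+\psi^2)/4}\,t^2B^{10}(\theta^6+\psi^6)(\theta^2+\psi^2)\,d\theta\,d\psi,$$
and therefore at least $c\sigma^{-4}-Ct^2B^{10}\sigma^{-10}\ge\sigma^{-4}(c-C/B)$, again by $\sigma^{-6}\le CB^{-9}$ and $t^2B\le1/B$.

*The rest.* Here at least one of $|\theta|,|\psi|$ exceeds $\delta$. So one of the factors $|G|$ is at most $\eta$ by Lemma 3 and the other is at most $1$. As $1-\cos\le2$, the contribution is at most $2(2\pi)^2\eta\le Cn^4e^{-c_1\sqrt n/2}$ in absolute value, while $\sigma^{-4}\ge cB^{-6}\ge cn^{-6}$.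

So there is an absolute $N_1\ge5$ such that $a_k^2>a_{k-1}a_{k+1}$ whenever $n\ge N_1$ and $n-1\le k\le K-1$.

**Step 2: $k=K$.** By Theorem 2 and symmetry, $a_K>a_{K-1}=a_{K+1}\ge0$ for $n$ large, so $a_K^2>a_{K-1}a_{K+1}$.

**Step 3: $N_1-1\le k\le n-2$.** Lemma 4 does not cover this range for the given $n$, but these coefficients do not depend on $n$. Put $n'=k+1$, so $N_1\le n'\le n-1$. For $j\le k+1=n'$ we have $j\le\min(n,n')$, so (1) gives $m_n(j)=m_{n'}(j)$; this covers $j=k-1,k,k+1$. Moreover $k=n'-1\le\frac{n'(n'-1)}2-1$, because $(n'-1)(\frac{n'}2-1)\ge1$ for $n'\ge5$. So Step 1 applies to $n'$ and this $k$, and gives $m_n(k)^2>m_n(k-1)\,m_n(k+1)$.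

Steps 1, 2 and 3 cover $N_1-1\le k\le K$ for all large $n$. The symmetry $m_n(k)=m_n(n(n-1)-k)$ carries the inequality to $K\le k\le n(n-1)-(N_1-1)$. This is Theorem 3 with $k_0=N_1-1$. $\blacksquare$
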